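
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Bounded polar sets in nuclear Fr\'echet spaces are uniformly polar}


\begin{abstract}
A subset of a complex Fr\'echet space $E$ is polar if some plurisubharmonic function $f\not\equiv-\infty$ equals $-\infty$ on it, and uniformly polar if $f$ can be chosen to factor through a plurisubharmonic function on one of the local Banach spaces of $E$. We prove that a nuclear Fr\'echet space that contains a bounded set which is not uniformly polar also contains a bounded non-polar set. More precisely, in every Fr\'echet space a relatively compact set is polar if and only if it is uniformly polar. The proof is a dichotomy. If an interpolation inequality for continuous linear functionals fails, a weighted sum of logarithms of functionals shows that the set is uniformly polar. If the inequality holds and the set is absolutely convex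 and compact, every point near $0$ lies on polynomial discs that map a fixed smaller concentric disc almost into a multiple of the set, and the two-constants estimate applies.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $E$ be a Fr\'echet space over $\mathbb C$. A function $f:E\to[-\infty,\infty)$ is \emph{plurisubharmonic} (psh) if it is upper semicontinuous and if for all $a,b\in E$ the function $z\mapsto f(a+zb)$ is subharmonic or $\equiv-\infty$ on $\mathbb C$. A set $B\subset E$ is \emph{polar} if there is a psh function $f\not\equiv-\infty$ on $E$ with $f=-\infty$ on $B$.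

For a continuous seminorm $p$ on $E$ let $E_p$ be the completion of the normed space $E/\ker p$ (a \emph{local Banach space} of $E$) and $\pi_p:E\to E_p$ the canonical map. A set $B\subset E$ is \emph{uniformly polar} if there are a continuous seminorm $p$ and a psh function $g$ on $E_p$ such that $f=g\circ\pi_p$ satisfies $f\not\equiv-\infty$ on $E$ and $f=-\infty$ on $B$.

Such an $f$ is psh on $E$, so uniformly polar sets are polar. The converse asks us to replace a psh function on $E$ by one that sees its argument only through a single seminorm. A given psh function need not be of this kind.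

\begin{example}\label{ex:F}
Let $H(\mathbb C)$ be the space of entire functions $x(z)=\sum x_nz^n$, with the topology of uniform convergence on compact sets. It is defined by the seminorms $p_R(x)=\sum|x_n|R^n$, $R>0$, since by Cauchy's estimates $\sup_{|z|\le R}|x|\le p_R(x)\le2\sup_{|z|\le2R}|x|$. The function $F(x)=x(x(0))=\sum x_nx_0^n$ is entire on $H(\mathbb C)$, so $\log|F|$ is psh. It does not factor as $g\circ\pi_p$ with $g$ psh on $E_p$. Otherwise, $g$ being upper semicontinuous and $<\infty$, it would be bounded above on a $p$-ball about each point, hence on a $p_R$-ball about each point for some fixed $R$. But if $|\lambda|=2R$ and $x=\lambda+tz^n$ with $n\ge1$ and $|t|=\varepsilon R^{-n}$, then $p_R(x-\lambda)=\varepsilon$ while $|F(x)|=|\lambda+t\lambda^n|\ge\varepsilon2^n-2R$ is unbounded in $n$.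
\end{example}

If $E$ contains a bounded non-polar set, that set is a bounded set which is not uniformly polar. For nuclear Fr\'echet spaces $E$ the two properties
\begin{center}
\emph{$E$ contains a bounded non-polar set,}\qquad \emph{$E$ contains a bounded set that is not uniformly polar}
\end{center}
are known to be equivalent if $E$ has the bounded approximation property, and also if every holomorphically convex open subset of $E$ is a domain of existence. Whether they are equivalent in general is stated as an open question in \cite{BSMF}. We prove that they are.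

\begin{theorem}\label{thm:main}
Let $E$ be a nuclear Fr\'echet space and let $B\subset E$ be bounded and not uniformly polar. Then the closed absolutely convex hull of $B$ is a bounded non-polar set.
\end{theorem}

Nuclearity enters only through the compactness of closed bounded sets, and the proof gives more. For a continuous seminorm $p$ put $U_p=\{x:p(x)<1\}$. For $y$ in the topological dual $E'$ and nonempty bounded $B\subset E$ put
\[
\|y\|_p^*=\sup_{U_p}|y|\in[0,\infty],\qquad \|y\|_B=\sup_B|y|<\infty .
\]
We say that $B$ satisfies \emph{condition $(\Omega_B)$}, known in the literature as $(\widetilde\Omega_B)$, if for every continuous seminorm $p$ there are a continuous seminorm $q\ge p$ and constants $d>0$, $C\ge1$ such that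
\begin{equation}\label{eq:Omega}
(\|y\|_q^*)^{1+d}\le C\,\|y\|_B\,(\|y\|_p^*)^d\qquad\text{for all }y\in E'\text{ with }\|y\|_p^*<\infty .
\end{equation}
This is an inequality of three-circles type: a functional that is bounded on $U_p$ and very small on $B$ must be small on the smaller neighborhood $U_q$, at a fixed rate.

\begin{theorem}\label{thm:strong}
Let $E$ be a Fr\'echet space.
\begin{enumerate}
\item[\textup{(1)}] For a nonempty absolutely convex compact set $K\subset E$ the following are equivalent: $K$ is non-polar; $K$ is not uniformly polar; $(\Omega_K)$ holds.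
\item[\textup{(2)}] Suppose $(\Omega_K)$ holds for some nonempty absolutely convex compact set $K\subset E$. Then for every psh function $f$ on $E$ there is a continuous seminorm $q$ such that $f$ is bounded above on $RU_q$ for every $R>0$. Moreover, every polar subset of $E$, bounded or not, is uniformly polar.
\item[\textup{(3)}] A relatively compact subset of $E$ is polar if and only if it is uniformly polar. In particular, if $E$ is nuclear, or only Fr\'echet--Montel, a bounded subset of $E$ is polar if and only if it is uniformly polar.
\end{enumerate}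
\end{theorem}

The proof splits according to $(\Omega_B)$. If $(\Omega_B)$ fails, its failure provides functionals from which we build a psh function on a single $E_p$ (Section~\ref{sec:fails}). If $(\Omega_B)$ holds and $B$ is absolutely convex and compact, we connect $B$ to a whole neighborhood of $0$ by polynomial discs (Section~\ref{sec:discs}) and conclude that $B$ is non-polar (Section~\ref{sec:holds}). The remaining statements are proved in Sections~\ref{sec:all} and~\ref{sec:rc}. Section~\ref{sec:examples} is not needed for the proofs. It shows both halves in two concrete spaces, where all the objects can be written down.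

\section{Standard facts}\label{sec:facts}

The following facts are used throughout.

\smallskip
\noindent\textbf{Psh functions.} If $f$ is psh on $E$, $\Omega\subset\mathbb C$ is a domain and $\psi:\Omega\to E$ is holomorphic with values in a finite-dimensional subspace, then $f\circ\psi$ is subharmonic or $\equiv-\infty$. If $f=-\infty$ on a nonempty open set $G$, then $f\equiv-\infty$: for $a\in G$ and $x\in E$ the function $z\mapsto f(a+z(x-a))$ is $-\infty$ near $z=0$, hence $\equiv-\infty$. For every $y\in E'$ the function $\log|y|$ is psh.

Psh functions on an open set $G\subset E$ are defined in the same way, with $z\mapsto f(a+zb)$ required to be subharmonic or $\equiv-\infty$ on each component of $\{z:a+zb\in G\}$. This is a local property: a function on $E$ that is psh on every ball of a continuous seminorm about $0$ is psh on $E$. The limit of a decreasing sequence of psh functions on $G$ is psh on $G$. All this applies in particular to the Banach spaces $E_p$.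

\smallskip
\noindent\textbf{Compact sets.} If $K$ is compact, $G$ is open and $K\subset G$, then $K+U_r\subset G$ for some continuous seminorm $r$. Indeed, for each $x\in K$ choose $r_x$ with $x+2U_{r_x}\subset G$, cover $K$ by finitely many of the sets $x+U_{r_x}$, and let $r$ be the maximum of the corresponding $r_x$. The closed absolutely convex hull of a relatively compact set in a Fr\'echet space is compact. In a Fr\'echet--Montel space, in particular in a nuclear Fr\'echet space, every bounded set is relatively compact.

\begin{lemma}[Two-constants estimate]\label{lem:two}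
Let $0<\rho_1<1<\rho_2$, let $A,A'\in\mathbb R$, and let $v$ be subharmonic or $\equiv-\infty$ in a neighborhood of the closed annulus $\rho_1\le|\zeta|\le\rho_2$. If $v\le A'$ on $|\zeta|=\rho_1$ and $v\le A$ on $|\zeta|=\rho_2$, then
\[
v(1)\le(1-\theta)A+\theta A',\qquad \theta=\frac{\log\rho_2}{\log\rho_2-\log\rho_1}.
\]
\end{lemma}

\begin{proof}
The function $h(\zeta)=A-(A-A')\dfrac{\log\rho_2-\log|\zeta|}{\log\rho_2-\log\rho_1}$ is harmonic on $\mathbb C\setminus\{0\}$ and equals $A$ on $|\zeta|=\rho_2$ and $A'$ on $|\zeta|=\rho_1$. By the maximum principle for $v-h$ we have $v\le h$ on the annulus, and $h(1)=(1-\theta)A+\theta A'$.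
\end{proof}

The point for us is that $\theta\in(0,1)$ does not depend on $A$ or $A'$. If $A'$ can be taken arbitrarily close to $-\infty$ while $A$ and the annulus stay fixed, the bound for $v(1)$ tends to $-\infty$.

\section{Two examples by hand}\label{sec:examples}

\begin{example}[Every bounded set in $H(\mathbb C)$ is uniformly polar]\label{ex:HC}
Let $B\subset H(\mathbb C)$ be nonempty and bounded and put $b_n=\sup_{x\in B}|x_n|$. Since $b_nR^n\le\sup_Bp_R<\infty$ for every $R$, we have $b_n^{1/n}\to0$. Choose $1\le n_1<n_2<\cdots$ with $b_{n_i}\le e^{-in_i}$ and put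
\[
g(x)=\sum_{i\ge1}\frac1{i^2n_i}\log|x_{n_i}| .
\]
This is defined on the local Banach space $E_{p_1}=\ell^1$. Indeed, for $\rho\ge1$ each $\log|x_{n_i}|$ is at most $\log\rho$ on the ball $\{\|x\|<\rho\}$, so there $g$ is a finite constant plus a sum of nonpositive psh functions, that is, a constant plus a decreasing limit of psh functions. Hence $g$ is psh on $\ell^1$. On $B$ we have $g\le-\sum_i\frac1{i^2n_i}\,in_i=-\sum_i\frac1i=-\infty$. But $x_0(z)=\sum_ie^{-n_i\sqrt i}z^{n_i}$ is entire, because $e^{-\sqrt i}\to0$, and $g(x_0)=-\sum_ii^{-3/2}>-\infty$. So $B$ is uniformly polar.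

The mechanism is that the coefficient functionals decay on $B$ much faster, on the logarithmic scale, than at some fixed point $x_0$ of the space.
\end{example}

\begin{example}[A compact non-polar set in $H(\mathbb D)$]\label{ex:HD}
Let $H(\mathbb D)$ be the space of holomorphic functions $x(z)=\sum x_nz^n$ on the unit disc with the topology of uniform convergence on compact sets. It is defined by the seminorms $p_r(x)=\sum|x_n|r^n$, $0<r<1$. Let
\[
K=\{x:|x_n|\le1\text{ for all }n\}.
\]
This set is absolutely convex and closed. It is bounded because $p_r\le(1-r)^{-1}$ on $K$, hence compact by Montel's theorem. We show directly that \emph{$K$ is non-polar}.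

(One can check $(\Omega_K)$ as well. For functionals $y(x)=\sum x_ny_n$ we have $\|y\|_K=\sum|y_n|$ and $\|y\|_{p_r}^*=\sup|y_n|r^{-n}$. So for any $d>0$, \eqref{eq:Omega} holds with $p=p_r$, $q=p_s$, $s=r^{d/(1+d)}$ and $C=1$, because $(|y_n|s^{-n})^{1+d}=|y_n|\,(|y_n|r^{-n})^d$. If $p$ is any continuous seminorm, then $p\le Lp_r$ for some $L\ge1$ and $r$, hence $\|y\|_{p_r}^*\le L\|y\|_p^*$, and \eqref{eq:Omega} holds for $p$ with $q=Lp_s$ and $C=L^d$.)

Let $f$ be psh with $f=-\infty$ on $K$. Since $f(0)=-\infty$, there are $r\in(0,1)$ and $\varepsilon\in(0,1]$ with $f<0$ on $\varepsilon U_{p_r}$. As $\varepsilon K\subset K$, we may replace $f$ by $f(\varepsilon\,\cdot)$ and assume $f<0$ on $U_{p_r}$. Fix $s\in(r,1)$. We show $f(x)=-\infty$ whenever $p_s(x)<1$, and then $f\equiv-\infty$.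

The natural disc through $x$ is the dilation $\varphi(\zeta)=(z\mapsto x(\zeta z))$, with $\varphi(1)=x$. It satisfies $\sum|x_n||\zeta|^nr^n\le p_s(x)<1$ for $|\zeta|\le s/r$, and $\varphi(\zeta)\in K$ for $|\zeta|\le s$. But for $|\zeta|>1$ it may leave $H(\mathbb D)$, where $f$ lives. If $x$ is a polynomial this does not happen, and $f\circ\varphi=-\infty$ on $|\zeta|\le s$ gives $f(x)=-\infty$ at once. This does not suffice, since an upper semicontinuous function that is $-\infty$ on a dense set can be finite elsewhere. We need a disc in $E$ that hits $x$ \emph{exactly} at $\zeta=1$; for the other values of $\zeta$ a small error does no harm. So we truncate the expansion in $\zeta$ and put all that is missing into one last term: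
\[
\varphi_N(\zeta)=\sum_{n\le N}x_n\zeta^nz^n+\zeta^{N+1}\tau_N,\qquad \tau_N=\sum_{n>N}x_nz^n\in H(\mathbb D).
\]
Again $\varphi_N(1)=x$. For $|\zeta|\le s/r$ we have
\[
p_r(\varphi_N(\zeta))\le\sum_{n\le N}|x_n|s^n+\sum_{n>N}|x_n|r^n(s/r)^{N+1}\le p_s(x)<1,
\]
because $r^n(s/r)^{N+1}=s^n(r/s)^{n-N-1}\le s^n$ for $n>N$. So $f\circ\varphi_N<0$ there. For $|\zeta|\le s$ the first sum lies in $K$, and the last term tends to $0$ in $H(\mathbb D)$ uniformly in $\zeta$. Given $M>0$, the open set $\{f<-M\}$ contains the compact set $K$ and hence $K+U_{\sigma}$ for some continuous seminorm $\sigma$. So $f\circ\varphi_N<-M$ on $|\zeta|\le s$ for large $N$, and Lemma~\ref{lem:two} with $\rho_1=s$, $\rho_2=s/r$ gives $f(x)\le-M\log(s/r)/\log(1/r)$. Let $M\to\infty$.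
\end{example}

In the general proof there is no expansion of $x$ to truncate. Condition $(\Omega_B)$ supplies a substitute: a sequence of approximations of $x$ by multiples of elements of $B$, whose successive differences play the role of the terms $x_nz^n$.

\section{If \texorpdfstring{$(\Omega_B)$}{Omega B} fails, \texorpdfstring{$B$}{B} is uniformly polar}\label{sec:fails}

\begin{proposition}\label{prop:A}
Let $B$ be a nonempty bounded subset of a Fr\'echet space $E$. If $(\Omega_B)$ fails, then $B$ is uniformly polar.
\end{proposition}

We imitate Example~\ref{ex:HC}. The failure of \eqref{eq:Omega} gives functionals that are much smaller on $B$ than on neighborhoods of $0$. The function $g$ must be finite somewhere, so we need one point $x_0$ at which infinitely many of them are not too small. There the point was written down, and here the Banach--Steinhaus theorem produces it.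

\begin{proof}
There is a continuous seminorm $p$ for which \eqref{eq:Omega} fails for all $q\ge p$, $d>0$, $C\ge1$. Choose continuous seminorms $p\le q_1\le q_2\le\cdots$ such that every continuous seminorm is bounded by a multiple of some $q_j$.

\emph{The functionals.} The failure of \eqref{eq:Omega} for $q=q_j$, $d=j$, $C=e^{j(1+j)}$ gives $y_j\in E'$ with $\|y_j\|_p^*<\infty$ that violates it. As \eqref{eq:Omega} holds for $y=0$, we have $y_j\ne0$ and thus $\|y_j\|_p^*>0$. Since both sides are homogeneous of degree $1+d$, we may normalize $\|y_j\|_p^*=1$. Then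
\[
(\|y_j\|_{q_j}^*)^{1+j}>e^{j(1+j)}\|y_j\|_B .
\]
Since $0<\|y_j\|_{q_j}^*\le\|y_j\|_p^*=1$, we can write $\|y_j\|_{q_j}^*=e^{j}e^{-\alpha_j}$ with $\alpha_j\ge j$, and obtain
\begin{equation}\label{eq:small}
\|y_j\|_{q_j}^*=e^je^{-\alpha_j},\qquad \|y_j\|_B<e^{-(1+j)\alpha_j}.
\end{equation}

\emph{The point.} We claim that some $x_0\in E$ satisfies $|y_j(x_0)|>e^{-\alpha_j}$ for infinitely many $j$. Otherwise, for each $x\in E$ we have $|e^{\alpha_j}y_j(x)|\le1$ for all large $j$, so the sequence $(e^{\alpha_j}y_j)_j$ is pointwise bounded. By the Banach--Steinhaus theorem it is equicontinuous, that is, $\|e^{\alpha_j}y_j\|_{q_l}^*\le L$ for some $l$, $L$ and all $j$. For $j\ge l$ we have $U_{q_j}\subset U_{q_l}$, so $e^j=\|e^{\alpha_j}y_j\|_{q_j}^*\le\|e^{\alpha_j}y_j\|_{q_l}^*\le L$, a contradiction.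

\emph{The psh function.} Let $j_1<j_2<\cdots$ be such that $|y_{j_i}(x_0)|>e^{-\alpha_{j_i}}$ for all $i$. As $\|y_j\|_p^*=1$ means $|y_j|\le p$ with best constant, $y_j$ induces $\hat y_j\in(E_p)'$ of norm $1$. Put
\[
g(\xi)=\sum_{i\ge1}\frac1{i^2\alpha_{j_i}}\log|\hat y_{j_i}(\xi)|,\qquad\xi\in E_p .
\]
On $\{\|\xi\|<R\}$ with $R\ge1$ this is the constant $\sum_ii^{-2}\alpha_{j_i}^{-1}\log R$, finite because $\alpha_{j_i}\ge1$, plus the sum of the psh functions $i^{-2}\alpha_{j_i}^{-1}\log|\hat y_{j_i}(\xi)/R|\le0$. The partial sums of the latter decrease, so $g$ is well defined and psh on each ball about $0$ and hence psh on $E_p$. We have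
\[
g(\pi_p(x_0))\ge-\sum_i\frac1{i^2}>-\infty ,
\]
and for $x\in B$, by \eqref{eq:small} and $j_i\ge i$,
\[
g(\pi_p(x))\le-\sum_i\frac{1+j_i}{i^2}\le-\sum_i\frac1i=-\infty .
\]
So $B$ is uniformly polar.
\end{proof}

\section{Discs from \texorpdfstring{$(\Omega_B)$}{Omega B}}\label{sec:discs}

From now on $(\Omega_B)$ is available. We first turn it, by duality, into a statement about points.

\begin{lemma}\label{lem:dec}
Let $B\ne\emptyset$ be an absolutely convex bounded subset of a Fr\'echet space $E$, and let $p\le q$, $d>0$, $C\ge1$ satisfy \eqref{eq:Omega}. Then for every $x\in U_q$ and every integer $n\ge0$ there are $\beta_n,u_n\in E$ with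
\[
x=\beta_n+u_n,\qquad \beta_n\in2Ce^{dn}B,\qquad p(u_n)<2Ce^{-n}.
\]
\end{lemma}

\begin{proof}
The set $V=e^{dn}B+e^{-n}U_p$ is open and absolutely convex, and the assertion is that $U_q\subset2CV$. Let $y\in E'$ with $|y|\le1$ on $V$. Since $B$ and $U_p$ are balanced, phases can be aligned, so $e^{dn}\|y\|_B+e^{-n}\|y\|_p^*\le1$. Hence $\|y\|_B\le e^{-dn}$ and $\|y\|_p^*\le e^n$, and \eqref{eq:Omega} gives $(\|y\|_q^*)^{1+d}\le Ce^{-dn}e^{dn}=C$. As $C\ge1$, it follows that $\|y\|_q^*\le C$. The bipolar theorem now yields $U_q\subset C\,\overline V$, and $\overline V\subset V+V=2V$ because $V$ is a convex neighborhood of $0$ with $V=-V$. So $U_q\subset2CV$.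
\end{proof}

So $x$ is approximated in the seminorm $p$ by $\beta_n$ with error of order $e^{-n}$, at the cost that $\beta_n$ lies in a multiple of $B$ that grows like $e^{dn}$. Consider the series $\beta_0+\sum_{n\ge1}(\beta_n-\beta_{n-1})\zeta^n$. In $p$ its $n$th term is bounded by a multiple of $(e^{-1}|\zeta|)^n$, which is summable on a disc that contains $1$ in its interior. Relative to $B$ it is bounded by a multiple of $(e^d|\zeta|)^n$, which is summable only for $|\zeta|<e^{-d}$. At $\zeta=1$ we thus control the series only in $p$. As in Example~\ref{ex:HD} we therefore truncate, and add one term that forces the value $x$ at $\zeta=1$.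

\begin{lemma}\label{lem:discs}
In the situation of Lemma~\ref{lem:dec} put $c=2C+\dfrac{4C}{e^d-1}$. For each $x\in U_q$ there are polynomials $\varphi_N:\mathbb C\to E$, $N\ge1$, such that
\begin{enumerate}
\item[\textup{(i)}] $\varphi_N(1)=x$;
\item[\textup{(ii)}] $p(\varphi_N(\zeta))<20C$ for $|\zeta|\le e^{1/2}$;
\item[\textup{(iii)}] $\varphi_N(\zeta)\in cB+w_N(\zeta)$ for $|\zeta|\le e^{-2d}$, where $\sup_{|\zeta|\le e^{-2d}}r(w_N(\zeta))\to0$ as $N\to\infty$ for \emph{every} continuous seminorm $r$ on $E$.
\end{enumerate}
\end{lemma}

\begin{proof}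
With $\beta_n,u_n$ from Lemma~\ref{lem:dec} let
\[
\varphi_N(\zeta)=\beta_0+\sum_{n=1}^N(\beta_n-\beta_{n-1})\zeta^n+u_N\zeta^{N+1}.
\]

(i) The sum telescopes: $\varphi_N(1)=\beta_N+u_N=x$.

(ii) Since $p\le q$, $p(\beta_0)\le p(x)+p(u_0)<1+2C\le3C$. For $n\ge1$ we have $\beta_n-\beta_{n-1}=u_{n-1}-u_n$, so $p(\beta_n-\beta_{n-1})\le2C(e+1)e^{-n}\le8Ce^{-n}$. For $|\zeta|\le e^{1/2}$ this gives
\[
p(\varphi_N(\zeta))<3C+8C\sum_{n\ge1}e^{-n/2}+2Ce^{-N}e^{(N+1)/2}\le3C+13C+2C<20C,
\]
because $8/(e^{1/2}-1)<13$ and $e^{-N}e^{(N+1)/2}=e^{(1-N)/2}\le1$.

(iii) Let $|\zeta|\le e^{-2d}$. As $B$ is absolutely convex,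
\[
(\beta_n-\beta_{n-1})\zeta^n\in2C\bigl(e^{dn}+e^{d(n-1)}\bigr)e^{-2dn}B\subset4Ce^{-dn}B .
\]
Together with $\beta_0\in2CB$ and $\sum_{n\ge1}e^{-dn}=1/(e^d-1)$ we get $\varphi_N(\zeta)-u_N\zeta^{N+1}\in cB$. Put $w_N(\zeta)=u_N\zeta^{N+1}=(x-\beta_N)\zeta^{N+1}$. Then
\[
r(w_N(\zeta))\le\Bigl(r(x)+2Ce^{dN}\sup_Br\Bigr)e^{-2d(N+1)}\longrightarrow0,
\]
where $\sup_Br<\infty$ since $B$ is bounded.
\end{proof}

The content of (iii) is that the error is small in every continuous seminorm, although Lemma~\ref{lem:dec} controls $u_N$ only in $p$. In a seminorm $r$ the vector $u_N=x-\beta_N$ may grow, but at most like $e^{dN}$, and on the inner disc $\zeta^{N+1}$ beats this. This is needed because $f$ is upper semicontinuous only for the topology of $E$, not for any one seminorm fixed beforehand.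

We now combine the discs with the two-constants estimate.

\begin{lemma}[Propagation]\label{lem:prop}
Let $B$, $p\le q$, $d$, $C$, $c$ be as in Lemma~\ref{lem:discs} and put $\theta=1/(1+4d)$. Let $f$ be psh on $E$, $b\in E$, $A,A'\in\mathbb R$, $0<\eta\le1/(20C)$, and let $r$ be a continuous seminorm. If
\[
f\le A\ \text{ on } b+U_p\qquad\text{and}\qquad f\le A'\ \text{ on } b+\eta cB+U_r,
\]
then $f\le(1-\theta)A+\theta A'$ on $b+\eta U_q$.
\end{lemma}

\begin{proof}
Let $x\in U_q$, take $\varphi_N$ from Lemma~\ref{lem:discs} and put $v_N(\zeta)=f(b+\eta\varphi_N(\zeta))$. For $|\zeta|\le e^{1/2}$ we have $p(\eta\varphi_N(\zeta))<20C\eta\le1$, so $v_N\le A$. For $|\zeta|\le e^{-2d}$ we have $\eta\varphi_N(\zeta)\in\eta cB+\eta w_N(\zeta)$ and, if $N$ is large, $r(\eta w_N(\zeta))<1$, so $v_N\le A'$. Lemma~\ref{lem:two} with $\rho_1=e^{-2d}$, $\rho_2=e^{1/2}$, for which $\frac{1/2}{1/2+2d}=\theta$, gives $f(b+\eta x)=v_N(1)\le(1-\theta)A+\theta A'$.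
\end{proof}

The weight $\theta$ depends only on the constant $d$ chosen for $p$ and $B$. It does not depend on $b$, $A$, $A'$, $\eta$ or $r$.

\section{If \texorpdfstring{$(\Omega_K)$}{Omega K} holds and \texorpdfstring{$K$}{K} is compact, \texorpdfstring{$K$}{K} is non-polar}\label{sec:holds}

\begin{proposition}\label{prop:C}
Let $K$ be a nonempty absolutely convex compact subset of a Fr\'echet space $E$ for which $(\Omega_K)$ holds. Then $K$ is non-polar.
\end{proposition}

\begin{proof}
Let $f$ be psh on $E$ with $f=-\infty$ on $K$. We show $f\equiv-\infty$. For $b\in K$ the function $z\mapsto f(zb)$ is $-\infty$ on $|z|\le1$, hence on $\mathbb C$. So $f=-\infty$ on $tK$ for every $t\ge0$. As $f(0)=-\infty$, there is a continuous seminorm $p$ with $f<0$ on $U_p$. Take $q,d,C$ from $(\Omega_K)$ for this $p$, let $c$ and $\theta$ be as in Lemmas~\ref{lem:discs} and~\ref{lem:prop} with $B=K$, and put $\eta=1/(20C)$.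

Let $M>0$. The open set $\{f<-M\}$ contains the compact set $\eta cK$, hence also $\eta cK+U_r$ for some continuous seminorm $r$. Lemma~\ref{lem:prop} with $b=0$, $A=0$, $A'=-M$ gives $f\le-\theta M$ on $\eta U_q$. Here $\eta U_q$ and $\theta$ do not depend on $M$. Letting $M\to\infty$ we get $f=-\infty$ on $\eta U_q$, so $f\equiv-\infty$.
\end{proof}

Compactness of $K$ was used once, to find $r$: for a set that is only bounded, upper semicontinuity does not by itself provide a neighborhood of the form $\eta cK+U_r$.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]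
A non-polar set is not uniformly polar, since uniformly polar sets are polar. If $K$ is not uniformly polar, $(\Omega_K)$ holds by Proposition~\ref{prop:A}. If $(\Omega_K)$ holds, $K$ is non-polar by Proposition~\ref{prop:C}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The empty set is uniformly polar, so $B\ne\emptyset$. The closed absolutely convex hull $K$ of $B$ is bounded, hence compact because nuclear Fr\'echet spaces are Montel. Since $K\supset B$ and $B$ is not uniformly polar, neither is $K$. By Theorem~\ref{thm:strong}(1), $K$ is non-polar.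
\end{proof}

\section{Psh functions on a space with \texorpdfstring{$(\Omega_K)$}{Omega K}}\label{sec:all}

In this section $K$ is nonempty, absolutely convex and compact, $(\Omega_K)$ holds, and $f$ is psh on $E$. We prove Theorem~\ref{thm:strong}(2). To replace $f$ by a psh function on a local Banach space, we take the upper semicontinuous regularization of $f$ with respect to a single seminorm. Two things could go wrong. The regularization could take the value $+\infty$, as happens in $H(\mathbb C)$ for the function $\log|F|$ of Example~\ref{ex:F} and every choice of the seminorm. And it could destroy the value $-\infty$. The two steps below deal with these in turn.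

\subsection*{Step 1: boundedness on multiples of one neighborhood}

By upper semicontinuity at $0$ there are $A\in\mathbb R$ and a continuous seminorm $p$ with $f\le A$ on $U_p$. Take $q,d,C$ from $(\Omega_K)$ for this $p$, and $c$ from Lemma~\ref{lem:discs} with $B=K$. We claim that $f$ is bounded above on $RU_q$ for every $R\ge1$, hence for every $R>0$.

For $x\in U_q$ the discs $R\varphi_N$ pass through $Rx$, but on the outer circle they are too large in $p$. Dividing by a power of $\zeta$ shrinks them there and enlarges them on the inner circle. The latter does no harm, since $f$ is bounded above on every multiple of the compact set $K$.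

Choose an integer $\kappa\ge0$ with $20CRe^{-\kappa/2}\le1$ and put $S=Re^{2d\kappa}$. As $ScK$ is compact and $f$ is upper semicontinuous and $<\infty$, there are $M\in\mathbb R$ with $f<M$ on $ScK$ and then a continuous seminorm $r$ with $f<M$ on $ScK+U_r$. Let $x\in U_q$, take $\varphi_N$ from Lemma~\ref{lem:discs}, and consider
\[
\psi_N(\zeta)=R\,\zeta^{-\kappa}\varphi_N(\zeta),\qquad\zeta\in\mathbb C\setminus\{0\},\qquad\psi_N(1)=Rx .
\]
On $|\zeta|=e^{1/2}$ we have $p(\psi_N(\zeta))<Re^{-\kappa/2}\,20C\le1$, so $f\circ\psi_N\le A$. On $|\zeta|=e^{-2d}$ we have $|R\zeta^{-\kappa}|=S$, so, $K$ being balanced, $\psi_N(\zeta)\in ScK+R\zeta^{-\kappa}w_N(\zeta)$ with $r(R\zeta^{-\kappa}w_N(\zeta))=S\,r(w_N(\zeta))<1$ for large $N$. So $f\circ\psi_N\le M$ there. Lemma~\ref{lem:two} gives $f(Rx)\le\max(A,M)$, and $A$ and $M$ do not depend on $x\in U_q$. This proves the claim. Since $q$ does not depend on $R$, the first assertion of Theorem~\ref{thm:strong}(2) follows.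

\subsection*{Step 2: regularization}

Keep $q$ from Step 1 and apply $(\Omega_K)$ once more, with $q$ in the role of $p$. This gives $Q\ge q$, $d'>0$, $C'\ge1$; let $c'$ and $\theta'=1/(1+4d')$ be the corresponding constants. Put
\[
\hat g(\xi)=\lim_{\varepsilon\downarrow0}\ \sup\bigl\{f(x):x\in E,\ \|\pi_Q(x)-\xi\|<\varepsilon\bigr\},\qquad\xi\in E_Q .
\]
The sets are nonempty since $\pi_Q(E)$ is dense, and $\hat g<\infty$ by Step 1, because for $\varepsilon\le1$ the points $x$ involved lie in $RU_Q\subset RU_q$ with $R=\|\xi\|+1$. By construction $\hat g$ is upper semicontinuous and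
\begin{equation}\label{eq:major}
f\le\hat g\circ\pi_Q .
\end{equation}

\emph{$\hat g$ is psh.} Let $\xi,\upsilon\in E_Q$. Choose $x_n,y_n\in E$ with $\pi_Q(x_n)\to\xi$, $f(x_n)\to\hat g(\xi)$ and $\pi_Q(y_n)\to\upsilon$. Since $f$ is psh,
\[
f(x_n)\le\frac1{2\pi}\int_0^{2\pi}f(x_n+e^{it}y_n)\,dt .
\]
All points $x_n+e^{it}y_n$ lie in one set $RU_Q\subset RU_q$, so the integrands are uniformly bounded above by Step 1, and Fatou's lemma applies:
\[
\hat g(\xi)\le\frac1{2\pi}\int_0^{2\pi}\limsup_{n\to\infty}f(x_n+e^{it}y_n)\,dt\le\frac1{2\pi}\int_0^{2\pi}\hat g(\xi+e^{it}\upsilon)\,dt .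
\]
The second inequality holds by the definition of $\hat g$, since $\pi_Q(x_n+e^{it}y_n)\to\xi+e^{it}\upsilon$. This is the sub-mean value inequality on every circle in every complex line of $E_Q$. With upper semicontinuity it says that $\hat g$ is psh.

\emph{If $f(b)=-\infty$, then $\hat g(\pi_Q(b))=-\infty$.} Since $b+U_q\subset(q(b)+1)U_q$, Step 1 gives $A_b\in\mathbb R$ with $f\le A_b$ on $b+U_q$. Let $M>0$. As $f(b)=-\infty$, there is a continuous seminorm $r$ with $f<-M$ on $b+2U_r$. Choose $\eta\in(0,1/(20C')]$ so small that $\eta c'K\subset U_r$. Then $f<-M$ on $b+\eta c'K+U_r$, and Lemma~\ref{lem:prop}, applied with $B=K$ and with $q,Q,d',C'$ in place of $p,q,d,C$, gives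
\[
f\le(1-\theta')A_b-\theta'M\qquad\text{on }b+\eta U_Q .
\]
By the definition of $\hat g$, $\hat g(\pi_Q(b))\le(1-\theta')A_b-\theta'M$. The number $\eta$ depends on $M$, but $A_b$ and $\theta'$ do not, so $M\to\infty$ gives $\hat g(\pi_Q(b))=-\infty$.

\subsection*{Conclusion}

Let $P\subset E$ be polar by means of a psh function $f\not\equiv-\infty$, and form $\hat g$ as above. By \eqref{eq:major}, $\hat g\circ\pi_Q\not\equiv-\infty$, and $\hat g\circ\pi_Q=-\infty$ on $P$. So $P$ is uniformly polar, and Theorem~\ref{thm:strong}(2) is proved. \qed

\begin{remark}\label{rem:entire}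
Apply the first assertion of Theorem~\ref{thm:strong}(2) to $\log|F|$, where $F\not\equiv0$ is entire on $E$. If $(\Omega_K)$ holds for some nonempty absolutely convex compact $K$, then every entire function on $E$ is bounded on all multiples of some neighborhood $U_q$ of $0$.
\end{remark}

\section{Relatively compact sets}\label{sec:rc}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(3)]
Uniformly polar sets are polar, and the empty set is uniformly polar. Conversely, let $B\ne\emptyset$ be relatively compact and polar, and let $K$ be its closed absolutely convex hull, which is compact. If $(\Omega_K)$ fails, then $K$ is uniformly polar by Proposition~\ref{prop:A}, hence so is $B\subset K$. If $(\Omega_K)$ holds, every polar subset of $E$ is uniformly polar by Theorem~\ref{thm:strong}(2), in particular $B$. In a Fr\'echet--Montel space, and so in a nuclear Fr\'echet space, bounded sets are relatively compact.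
\end{proof}

\begin{remark}
Neither an approximation property nor a hypothesis on domains of existence was used. The arguments say nothing about unbounded polar sets when $(\Omega_K)$ fails for all nonempty absolutely convex compact $K$, nor about bounded polar sets that are not relatively compact in general Fr\'echet spaces.
\end{remark}

\begin{thebibliography}{1}
\bibitem{BSMF}
\emph{Bulletin de la S. M. F.}, tome 112 (1984), p.~41--68,
\url{http://www.numdam.org/article/BSMF_1984__112__41_0.pdf}.
\end{thebibliography}

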